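# Valuation semigroups of flag varieties: finite generation for $SL_3$ and its failure for $\mathrm{Sp}_4$

Take a flag variety $G/B$, an ample line bundle on it, and a coordinate system on the open cell coming from a product of root subgroups. Every section becomes a polynomial, and we record its lowest exponent with respect to a lexicographic order. The exponents of all sections of all powers of the bundle form a semigroup. Is it finitely generated?

The first guess is yes. Sections are matrix coefficients of irreducible representations, everything is defined by explicit polynomials, and the spaces of sections are generated by those of the fundamental representations. The guess survives the test for $SL_2$ and, with more work, for $SL_3$, for every choice of the data. We go through these tests in full. Then we try the same count for $\mathrm{Sp}_4$, see where it stops, and prove that the guess is false there, and in fact in every type other than $A_n$.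

## 1. Birational sequences, four orders, the semigroup $\Gamma(S,\succ,\lambda)$, and the case of $SL_2$

Let $G$ be a connected, simply connected, simple algebraic group over $\mathbb C$, with maximal torus and Borel subgroup $T\subset B\subset G$. Write $\mathfrak g=\mathfrak n^+\oplus\mathfrak h\oplus\mathfrak n^-$ with $\mathfrak h=\mathrm{Lie}\,T$ and $\mathrm{Lie}\,B=\mathfrak n^+\oplus\mathfrak h$. Let $\Delta_+$ be the set of roots of $\mathfrak n^+$, let $N=|\Delta_+|$ and $U^-=\exp(\mathfrak n^-)$. For $\alpha\in\Delta_+$ let $f_\alpha$ span $\mathfrak g_{-\alpha}$ and let $U_{-\alpha}=\{\exp(tf_\alpha)\mid t\in\mathbb C\}$. The simple roots are $\alpha_j$, the fundamental weights are $\omega_j$, and $f_j:=f_{\alpha_j}$.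

**Definition (birational sequence).** A sequence $S=(\beta_1,\dots,\beta_N)$ of positive roots is a birational sequence if the multiplication map
$$U_{-\beta_1}\times\cdots\times U_{-\beta_N}\to U^-,\qquad (\exp(t_1f_{\beta_1}),\dots,\exp(t_Nf_{\beta_N}))\mapsto\prod_{k=1}^N\exp(t_kf_{\beta_k})$$
is birational. It gives an isomorphism $\mathbb C(U^-)\cong\mathbb C(x_1,\dots,x_N)$. A regular function on $U^-$ becomes a polynomial in the $x_k$, because we just compose it with the multiplication map.

For $SL_3$ the sequence $(\alpha_1,\alpha_2,\alpha_1)$ is birational (we check this in Section 3), and $(\alpha_1,\alpha_1,\alpha_2)$ is not: the first two factors lie in the same one-dimensional group, so the image has dimension at most $2<3$. A root may occur twice, as in the first sequence. If every positive root occurs exactly once, in any order, the map is even an isomorphism of varieties (Humphreys, *Linear Algebraic Groups*, 28.1).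

**Definition (the four orders).** On $\mathbb Z^N$, lex compares coordinates starting from the first one, and rlex compares them starting from the last one. The order oplex is the opposite of lex and roplex is the opposite of rlex.

**Definition (the valuation).** For a nonzero polynomial $f=\sum_n c_nx^n$ put $\nu(f)=\min_\succ\{n\mid c_n\ne0\}$, and $\nu(f/g)=\nu(f)-\nu(g)$.

For instance, with $N=2$, $\nu(x_1+x_2^5)$ is $(0,5)$ for lex, $(1,0)$ for rlex, $(1,0)$ for oplex and $(0,5)$ for roplex. Since all four orders are compatible with addition, $\nu(fg)=\nu(f)+\nu(g)$. Moreover, nonzero polynomials with pairwise distinct values are linearly independent: in a linear combination, the $\succ$-smallest of the minimal monomials of the terms with nonzero coefficient cannot cancel. So a space of polynomials of dimension $d$ has at most $d$ values.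

Let $\lambda=\sum\lambda_j\omega_j$ be a dominant integral weight such that the line bundle $\mathcal L_\lambda$ on $X=G/B$ is very ample. Then $\lambda_j\ge1$ for all $j$, since if $\lambda_j=0$, then $\mathcal L_\lambda$ is trivial on the projective line $P_{\alpha_j}/B$. This is all we shall use about $\lambda$. (Such $\lambda$ exist: if all $\lambda_j\ge1$, the stabilizer of the highest weight line in $\mathbb P(V(\lambda))$ is $B$, and the orbit map embeds the complete variety $G/B$ as a closed subvariety.) For $m\ge0$ let $V(m\lambda)$ be the irreducible representation of highest weight $m\lambda$, with highest weight vector $v_{m\lambda}$; then $H^0(X,\mathcal L_\lambda^m)\cong V(m\lambda)^*$. We view $\phi\in V(m\lambda)^*$ as the function $u\mapsto\phi(u\cdot v_{m\lambda})$ on $U^-\cong U^-B/B$, hence, via $S$, as a polynomial in the $x_k$.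

**Definition (the semigroup).**
$$\Gamma(S,\succ,\lambda)=\{(m,\nu(\phi))\mid m\ge0,\ \phi\in V(m\lambda)^*\setminus\{0\}\}\subseteq\mathbb N\times\mathbb N^N.$$

**Conjecture.** For every $G$ as above, every birational sequence $S$, every $\succ\,\in\{\mathrm{lex},\mathrm{oplex},\mathrm{rlex},\mathrm{roplex}\}$ and every dominant integral $\lambda$ with $\mathcal L_\lambda$ very ample, the semigroup $\Gamma(S,\succ,\lambda)$ is finitely generated.

The smallest test is $SL_2$. Here $N=1$, $S=(\alpha)$, and $V(m\lambda)$ has basis $f^kv/k!$ with $0\le k\le m\lambda_1$. Since $e^{xf}v=\sum_kx^kf^kv/k!$, the functions obtained are exactly the polynomials in $x$ of degree at most $m\lambda_1$. For each of the orders the values are $(m,k)$ with $0\le k\le m\lambda_1$, and this semigroup is generated by the $(1,k)$ with $0\le k\le\lambda_1$. The guess holds.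

## 2. Sections as polynomials of bounded degree along the simple directions

The $SL_2$ test was easy because we knew the sections as functions: all polynomials up to a certain degree. The same is true in general if degree is measured along right translations.

For $0\ne\varphi\in\mathbb C[U^-]$ let $\deg_j\varphi$ be the degree in $t$ of $\varphi(ue^{tf_j})\in\mathbb C[U^-][t]$. Since $\mathbb C[U^-]$ is a domain, $\deg_j(\varphi\psi)=\deg_j\varphi+\deg_j\psi$. Also $\deg_j(\varphi+\psi)\le\max(\deg_j\varphi,\deg_j\psi)$.

**Lemma 1.** For $\mu=\sum\mu_j\omega_j$ dominant, the map $V(\mu)^*\to\mathbb C[U^-]$, $\phi\mapsto(u\mapsto\phi(uv_\mu))$, is injective with image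
$$R_\mu=\{\varphi:\deg_j\varphi\le\mu_j\ \text{for all }j\}\cup\{0\}.$$

**Proof.** For injectivity, the span of $U^-v_\mu$ is stable under $\mathfrak n^-$ (differentiate $e^{tX}$) and contains $v_\mu$, so it is $U(\mathfrak n^-)v_\mu=V(\mu)$. A functional that vanishes on it is $0$.

For the image, put $(R_X\varphi)(u)=\frac{d}{dt}\big|_{0}\varphi(ue^{tX})$ for $X\in\mathfrak n^-$. Then $(R_XR_Y\varphi)(u)=\partial_s\partial_t|_0\,\varphi(ue^{sX}e^{tY})$, and $R$ extends to a representation of $U(\mathfrak n^-)$ on $\mathbb C[U^-]$. Since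
$$\varphi(ue^{tf_j})=\sum_k\frac{t^k}{k!}(R_{f_j}^k\varphi)(u),$$
the condition $\deg_j\varphi\le\mu_j$ means $R_{f_j}^{\mu_j+1}\varphi=0$.

If $\varphi(u)=\phi(uv_\mu)$, then $(R_D\varphi)(u)=\phi(uDv_\mu)$ for $D\in U(\mathfrak n^-)$, and $f_j^{\mu_j+1}v_\mu=0$. So $R_{f_j}^{\mu_j+1}\varphi=0$, and the image lies in $R_\mu$.

Conversely, suppose $R_{f_j}^{\mu_j+1}\varphi=0$ for all $j$. Define a linear form on $U(\mathfrak n^-)$ by $\psi(D)=(R_D\varphi)(e)$. Then $\psi(Df_j^{\mu_j+1})=(R_DR_{f_j}^{\mu_j+1}\varphi)(e)=0$. Now $V(\mu)\cong U(\mathfrak n^-)/\sum_jU(\mathfrak n^-)f_j^{\mu_j+1}$ via $D\mapsto Dv_\mu$ (Humphreys, *Representations of Semisimple Lie Algebras in the BGG Category $\mathcal O$*, Thm. 2.6). So $\psi$ descends to $\bar\psi\in V(\mu)^*$. For $X\in\mathfrak n^-$, the polynomial $t\mapsto\varphi(e^{tX})$ has Taylor coefficients $\frac1{k!}(R_X^k\varphi)(e)$ at $0$. Hence $\varphi(e^X)=\sum_k\frac1{k!}\psi(X^k)=\bar\psi(e^Xv_\mu)$. Every element of $U^-$ is some $e^X$, so $\varphi$ comes from $\bar\psi$. $\square$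

Additivity of $\deg_j$ gives $R_\mu R_{\mu'}\subset R_{\mu+\mu'}$, so $\Gamma(S,\succ,\lambda)$ is indeed a semigroup.

## 3. $SL_3$: six generators and a dimension count

**Theorem 2.** For $G=SL_2$ and $G=SL_3$ the conjecture holds: all birational sequences, all four orders, all very ample $\lambda$.

We did $SL_2$ above. For $SL_3$ the plan is the natural one: take the values of the sections in the two fundamental representations, count the semigroup they generate, and see that nothing is left over.

**Step 1: coordinates.** Rescaling the $f_\alpha$ rescales the $x_i$ and does not change $\nu$, so take $f_{\alpha_1}=E_{21}$, $f_{\alpha_2}=E_{32}$, $f_{\alpha_1+\alpha_2}=E_{31}$. For $u\in U^-$ put $a=u_{21}$, $b=u_{32}$, $c=u_{31}$ and $c'=ab-c$. The first column of $u$ is $(1,a,c)$, so $R_{\omega_1}=\langle1,a,c\rangle$. The $2\times2$ minors of the first two columns, with rows $(1,a,c)$ and $(0,1,b)$ when transposed, are $1,b,ab-c$, so $R_{\omega_2}=\langle1,b,c'\rangle$.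

**Step 2: all birational sequences.** In $U^-/[U^-,U^-]$ only $a,b$ survive; $a$ is the sum of the $t_k$ with $\beta_k=\alpha_1$, and similarly for $b$. So both simple roots must occur. If the third root is also simple, two equal adjacent roots would make the image at most two-dimensional, so $S$ is $(\alpha_1,\alpha_2,\alpha_1)$ or $(\alpha_2,\alpha_1,\alpha_2)$. Otherwise $S$ is one of the six orderings of $\Delta_+$. Multiply out, using $E_{32}E_{21}=E_{31}$ and $E_{21}E_{32}=0$:

* For $(\alpha_1,\alpha_2,\alpha_1)$: $a=x_1+x_3$, $b=x_2$, $c=x_2x_3$, $c'=x_1x_2$.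
* For $(\alpha_2,\alpha_1,\alpha_2)$: $a=x_2$, $b=x_1+x_3$, $c=x_1x_2$, $c'=x_2x_3$.
* For an ordering of $\Delta_+$: $a$ and $b$ are coordinates. Let $x$ be the third coordinate. If $\alpha_1$ stands before $\alpha_2$, then $(c,c')=(x,ab-x)$; otherwise $(c,c')=(x+ab,-x)$.

All of them are birational; in the first case, for example, $x_2=b$, $x_3=c/b$, $x_1=a-c/b$.

**Step 3: three patterns of values.** Put $A=\nu(a)$, $B=\nu(b)$. We claim that for each of the four orders there is a vector $C$, with $A,B,C$ linearly independent, such that one of the following holds: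

* (I) $\nu(c)=C$ and $\nu(c')=A+B$;
* (I′) $\nu(c)=A+B$ and $\nu(c')=C$;
* (II) $\nu(c)=\nu(c')=C$.

For orderings of $\Delta_+$ let $C=\nu(x)$. Then $A,B,C$ are distinct unit vectors, one of $c,c'$ is $\pm x$ with value $C$, and the other is $ab-x$ or $x+ab$, with value $A+B$ or $C$. For example, for $(\alpha_1,\alpha_2,\alpha_1+\alpha_2)$ we have $c'=x_1x_2-x_3$, with value $(0,0,1)=C$ under lex, which is (II), and $(1,1,0)=A+B$ under oplex, which is (I). For the two words, one of $A,B$ is $e_2$ and the other is $e_1$ or $e_3$. The values $\nu(c),\nu(c')$ are $e_1+e_2$ and $e_2+e_3$ in some order. One of these is $A+B$; call the other one $C$. So we are in case (I) or (I′), and $A,B,C$ are independent, since $C$ contains the unit vector missing from $A$ and $B$.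

**Step 4: the count.** Let $\widehat\Gamma=\{(p,q,\nu(\varphi)):0\ne\varphi\in R_{p\omega_1+q\omega_2}\}$, a semigroup. Let $\Gamma'\subset\widehat\Gamma$ be generated by the values of $1,a,c$ in degree $(1,0)$ and of $1,b,c'$ in degree $(0,1)$. In degree $(p,q)$ the elements of $\Gamma'$ are $i_1A+i_2\nu(c)+j_1B+j_2\nu(c')$ with $i_1+i_2\le p$, $j_1+j_2\le q$.

In case (I) they are $(i_1+j_2)A+(j_1+j_2)B+i_2C$. Fix $\gamma=i_2\in[0,p]$ and $\beta=j_1+j_2\in[0,q]$. Then $i_1$ runs over $[0,p-\gamma]$ and $j_2$ over $[0,\beta]$ independently, so the $A$-coefficient takes all values $0,\dots,p-\gamma+\beta$. With $k=p-\gamma$, the count is $\sum_{k=0}^p\sum_{\beta=0}^q(k+\beta+1)$.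

In case (I′) they are $(i_1+i_2)A+(i_2+j_1)B+j_2C$. Fix $j_2\in[0,q]$ and the $A$-coefficient $i_1+i_2=\delta\in[0,p]$. The $B$-coefficient takes all values $0,\dots,\delta+q-j_2$, and the count is the same double sum.

In case (II) they are $i_1A+j_1B+\gamma C$ with $0\le i_1\le p$, $0\le j_1\le q$, $0\le\gamma\le(p-i_1)+(q-j_1)$. Again the count is the same.

In every case the count is
$$(p+1)(q+1)\,\frac{p+q+2}{2}=\dim V(p\omega_1+q\omega_2)$$
by the Weyl dimension formula. By Section 1, $\widehat\Gamma$ has at most $\dim V(p\omega_1+q\omega_2)$ elements in degree $(p,q)$. Hence $\widehat\Gamma=\Gamma'$, with six generators $g_1,\dots,g_6$ of degrees $(1,0)$ or $(0,1)$.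

**Step 5: back to one $\lambda$.** For $\lambda=\lambda_1\omega_1+\lambda_2\omega_2$, the semigroup $\Gamma(S,\succ,\lambda)$ is the image of
$$\{(n,m)\in\mathbb N^6\times\mathbb N:\ \textstyle\sum n_i\deg g_i=m(\lambda_1,\lambda_2)\}$$
under the additive map $(n,m)\mapsto(m,\ \nu\text{-part of }\sum n_ig_i)$. The monoid of solutions in $\mathbb N^7$ of homogeneous linear equations is finitely generated by Gordan's lemma: every solution is a sum of minimal nonzero solutions, and there are finitely many of these. So $\Gamma(S,\succ,\lambda)$ is finitely generated. $\square$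

## 4. $\mathrm{Sp}_4$: a coordinate that the fundamental representations do not see

Let us try the same count for $G=\mathrm{Sp}_4$, with simple roots $\alpha$ (short) and $\beta$ (long) and positive roots $\alpha,\beta,\alpha+\beta,\theta=2\alpha+\beta$. Put $f_{\alpha+\beta}=[f_\beta,f_\alpha]$ and $f_\theta=[f_\alpha,f_{\alpha+\beta}]$; both are nonzero because the sums are roots. All other brackets of the four vectors vanish. Use the sequence $S=(\theta,\alpha,\alpha+\beta,\beta)$ with lex:
$$u=e^{zf_\theta}e^{y_1f_\alpha}e^{y_2f_{\alpha+\beta}}e^{wf_\beta}.$$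

Right translation by $e^{tf_\beta}$ sends $w$ to $w+t$ and fixes $z,y_1,y_2$. For $e^{tf_\alpha}$, first $e^{wf_\beta}e^{tf_\alpha}=e^{tf_\alpha+twf_{\alpha+\beta}}e^{wf_\beta}$. By the Baker–Campbell–Hausdorff formula (BCH), $e^{tf_\alpha+twf_{\alpha+\beta}}=e^{tf_\alpha}e^{twf_{\alpha+\beta}}e^{-\frac12t^2wf_\theta}$, and moving $e^{tf_\alpha}$ to the left of $e^{y_2f_{\alpha+\beta}}$ costs a factor $e^{-ty_2f_\theta}$. So
$$u\mapsto ue^{tf_\alpha}:\quad z\mapsto z-ty_2-\tfrac12t^2w,\quad y_1\mapsto y_1+t,\quad y_2\mapsto y_2+tw,\quad w\mapsto w.\tag{1}$$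
Thus $z$ has degree $2$ along $f_\alpha$ and degree $0$ along $f_\beta$.

By Lemma 1 and (1), the following functions lie in the two fundamental spaces:
$$1,\ \ y_1,\ \ y_2,\ \ y_1y_2+2z\ \in R_{\omega_\alpha};\qquad 1,\ \ w,\ \ D=wy_1-y_2,\ \ h=wy_1^2-2y_1y_2-2z,\ \ \Delta=y_2^2+2wz\ \in R_{\omega_\beta}.$$
For instance, in $y_1y_2+2z$ the $t^2$-terms are $w-w=0$; and $D\mapsto w(y_1+t)-(y_2+tw)=D$. In $h$ the $t$-terms are $2wy_1-2y_2-2wy_1+2y_2=0$ and the $t^2$-terms are $w-2w+w=0$. For $\Delta$ the $t$-terms are $2wy_2-2wy_2=0$ and the $t^2$-terms are $w^2-w^2=0$.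

Their lex values, written as ($z$; $y_1,y_2$; $w$), are
$$(0;0,0;0),\ (0;1,0;0),\ (0;0,1;0),\ (0;1,1;0)$$
in $R_{\omega_\alpha}$, and
$$(0;0,0;0),\ (0;0,0;1),\ (0;0,1;0),\ (0;1,1;0),\ (0;0,2;0)$$
in $R_{\omega_\beta}$. Within each list they are distinct, so the functions are bases of the spaces, which have dimensions $4$ and $5$, and these are all values that occur.

Here the $SL_3$ method stops. Every generator has $z$-exponent $0$, so the semigroup generated by the values in the fundamental degrees stays in the hyperplane of $z$-exponent $0$. But $z$ itself lies in $R_{2\omega_\alpha}$ and has value $(1;0,0;0)$. In $SL_3$ there was nothing of this kind: $c\mapsto c+tb$ along $E_{21}$, and $c$ is fixed along $E_{32}$, so $c$ has degree only $1$ in one simple direction, and similarly for $c'$. One may try to repair the count by adding $z$ as a new generator in degree $2\omega_\alpha$, and then further ones. We now show that no finite number of additions is enough.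

## 5. The wall $2k=m\lambda_\alpha$ and the two roots of a quadratic

A semigroup can fail to be finitely generated by approaching a wall without reaching it. The model is $\{(0,0)\}\cup\{(m,k):0\le k<m\}$. A sum of two nonzero elements satisfies $k\le m-2$, so every $(m,m-1)$ is needed as a generator.

For $\mathrm{Sp}_4$ there is a natural wall. If $\varphi\in R_{m\lambda}$ is divisible by $z^k$, then comparing degrees along $f_\alpha$ gives $2k\le m\lambda_\alpha$. Let us see which functions live on the wall, and which live next to it.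

On the wall, $2k=m\lambda_\alpha$, we have $\varphi=z^k\psi$ with $\deg_\alpha\psi=0$, so $\psi$ is constant on each line $\{ue^{tf_\alpha}\}$. By (1), such a line meets $\{z=0\}$ where $z-ty_2-\frac12t^2w=0$, a quadratic equation in $t$ with discriminant $y_2^2+2wz=\Delta$. If the line starts at a point with $z=0$, the roots are $t=0$ and $t=-2y_2/w$. So $\psi|_{z=0}$ takes the same value at two points, that is, it is invariant under the involution
$$\sigma:(y_1,y_2,w)\mapsto\bigl(y_1-\tfrac{2y_2}{w},\,-y_2,\,w\bigr).$$
The function $(wy_1)^n$ is not invariant: $\sigma$ maps it to $(wy_1-2y_2)^n$.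

Next to the wall we may have $\deg_\alpha\psi=1$, and this freedom suffices to produce $(wy_1)^n$. Write $wy_1=D+y_2$. Here $D$ is constant on lines, and on $\{z=0\}$ the function $y_2$ is a square root of $\Delta$, which is also constant on lines. So expand $(D+T)^n$, replace every $T^2$ by $\Delta$, and replace the at most one remaining $T$ by $y_2$. The result $\Phi_n$ has $\deg_\alpha\Phi_n\le1$ and restricts to $(wy_1)^n$ on $\{z=0\}$. By hand:
$$\Phi_1=wy_1,\qquad\Phi_2=w^2y_1^2+2wz,\qquad\Phi_3=w^3y_1^3+2wz(3wy_1-2y_2).$$
In $\Phi_2$ the $t^2$-terms under (1) are $w^2-w^2=0$. In $\Phi_3$ the $t^3$-terms are $w^3-w^3=0$ and the $t^2$-terms are $3w^3y_1+2w\bigl(-\tfrac w2(3wy_1-2y_2)-wy_2\bigr)=0$. Multiplying $\Phi_n$ by the largest admissible power of $z$ gives values that approach the wall in a direction governed by $wy_1$. We shall see that the limit direction contains no element of $\Gamma$.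

Here is what the idea gives.

**Theorem 3.** Let $G=\mathrm{Sp}_4$, with simple roots $\alpha$ (short), $\beta$ (long) and positive roots $\alpha,\beta,\alpha+\beta,2\alpha+\beta$. For $S=(2\alpha+\beta,\ \alpha,\ \alpha+\beta,\ \beta)$, $\succ\,=$ lex, and for $S'=(\alpha,\ \alpha+\beta,\ \beta,\ 2\alpha+\beta)$, $\succ\,=$ rlex, the semigroup $\Gamma(S,\succ,\lambda)$ (resp. $\Gamma(S',\succ,\lambda)$) is not finitely generated, for every $\lambda$ with $\mathcal L_\lambda$ very ample.

**Theorem 4.** Let $G$ be of any type other than $A_n$. For $\succ\,=$ lex, and also for $\succ\,=$ rlex, there is a birational sequence $S$ containing every positive root exactly once such that $\Gamma(S,\succ,\lambda)$ is not finitely generated for every $\lambda$ with $\mathcal L_\lambda$ very ample.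

So the conjecture is false. The two theorems have one common proof, which occupies the remaining sections. The arguments in these notes do not settle $SL_n$ for $n\ge4$, nor whether the conjecture can fail when restricted to oplex or roplex.

## 6. Coordinates adapted to the highest root outside type $A$

**Step 1: the grading by the highest root.** The purpose is to find, in every type other than $A_n$, a coordinate $z$ that is quadratic in exactly one simple direction. Let $\theta$ be the highest root and $\theta^\vee$ its coroot. The standard facts (Bourbaki, *Lie* VI, §1.8 Prop. 25 and the Plates) are that $\langle\beta,\theta^\vee\rangle\in\{0,1\}$ for $\beta\in\Delta_+\setminus\{\theta\}$, and that outside type $A$ exactly one simple root $\alpha_a$ has $\langle\alpha_a,\theta^\vee\rangle\ne0$. (The first holds because $\theta$ is dominant and long, so $0\le2(\beta,\theta)/(\theta,\theta)<2$ for $\beta\ne\theta$. The second says that $\theta$ is a multiple of one fundamental weight, as one reads off the Plates. In type $A_n$ with $n\ge2$ there are two such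 simple roots.) Since the rank is at least $2$, $\alpha_a\ne\theta$, so $\langle\alpha_a,\theta^\vee\rangle=1$. Hence $\langle\beta,\theta^\vee\rangle$ is the coefficient of $\alpha_a$ in $\beta$.

Let $\Phi_i=\{\beta\in\Delta_+:\langle\beta,\theta^\vee\rangle=i\}$. Then $\Phi_2=\{\theta\}$, and $\alpha_j\in\Phi_0$ for $j\ne a$. Put $\mathfrak n_i=\bigoplus_{\beta\in\Phi_i}\mathfrak g_{-\beta}$ and $U_0^-=\exp\mathfrak n_0$. For $\beta\in\Phi_1$ the reflection in $\theta$ gives the root $\beta-\theta$; so $\theta-\beta$ is a root, it is positive because $\langle\theta-\beta,\theta^\vee\rangle=1>0$, and it lies in $\Phi_1$. Also $\theta-\beta\ne\beta$, since $2\beta$ is not a root. So $\Phi_1$ is a disjoint union of pairs $\{\beta,\theta-\beta\}$.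

The brackets respect the $\alpha_a$-coefficient. Hence $f_\theta$ is central in $\mathfrak n^-$, $[\mathfrak n_0,\mathfrak n_1]\subset\mathfrak n_1$, and $[\mathfrak n_1,\mathfrak n_1]\subset\mathbb Cf_\theta$. For $\beta,\beta'\in\Phi_1$ we have $[f_\beta,f_{\beta'}]\ne0$ iff $\beta+\beta'=\theta$.

In the case of $\mathrm{Sp}_4$, $\alpha_a=\alpha$, $\Phi_0=\{\beta\}$, and $\Phi_1=\{\alpha,\alpha+\beta\}$ is a single pair.

**Step 2: the coordinates and the two sequences.** Enumerate $\Phi_1=\{\gamma_1,\dots,\gamma_{2r}\}$ with $\gamma_1=\alpha_a$, and $\Phi_0=\{\eta_1,\dots,\eta_d\}$ arbitrarily. Write $[f_{\gamma_i},f_{\gamma_j}]=\omega_{ij}f_\theta$. Every $u\in U^-$ is uniquely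
$$u=e^{zf_\theta}\,e^{y_1f_{\gamma_1}}\cdots e^{y_{2r}f_{\gamma_{2r}}}\,l,\qquad l=e^{w_1f_{\eta_1}}\cdots e^{w_df_{\eta_d}}\in U_0^-,$$
and $(z,y,w)\mapsto u$ is an isomorphism $\mathbb A^N\to U^-$, as recalled in Section 1. Since $e^{zf_\theta}$ is central, it may be written first or last. So
$$S=(\theta,\gamma_1,\dots,\gamma_{2r},\eta_1,\dots,\eta_d)\quad\text{and}\quad S'=(\gamma_1,\dots,\gamma_{2r},\eta_1,\dots,\eta_d,\theta)$$
are birational sequences with the same coordinate functions $z,y,w$. We use lex for $S$ and rlex for $S'$. In both cases $z$ is compared first. After that, for (lex, $S$), $y$ is compared by lex, then $w$ by lex; for (rlex, $S'$), $w$ is compared by rlex, then $y$ by rlex. We write exponents as ($z$-exponent; $y$-exponent; $w$-exponent), and $\epsilon_1=(1,0,\dots,0)\in\mathbb N^{2r}$.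

**Step 3: the polynomials $c_i(w)$.** To compute translations by $e^{tf_a}$ we must move it past $l$. Write
$$\mathrm{Ad}(l)f_a=\sum_ic_i(w)f_{\gamma_i}\in\mathfrak n_1,\qquad c=(c_1,\dots,c_{2r}).$$
Bracketing with elements of $\mathfrak n_0$ only adds positive roots, so $c_1=1$. At $w=0$ we have $l=e$, so $c_i(0)=0$ for $i\ge2$.

Moreover no $c_i$ is identically $0$. To see this, recall that $\mathfrak n^-$ is generated by the $f_j$, so it is spanned by right-normed brackets of them. By the grading, $\mathfrak n_0$ is generated by the $f_j$ with $j\ne a$, and $\mathfrak n_1$ is spanned by right-normed brackets with exactly one entry $f_a$. If the part to the right of $f_a$ is nonempty, it is an element $X\in\mathfrak n_0$, and $[f_a,X]=-[X,f_a]$. In all cases the bracket lies in $U(\mathfrak n_0)f_a$. Hence $\mathfrak n_1=U(\mathfrak n_0)f_a$. The span of $\mathrm{Ad}(U_0^-)f_a$ is $\mathfrak n_0$-stable and contains $f_a$, so it equals $\mathfrak n_1$. If $c_i$ were identically $0$, the span would lie in a hyperplane.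

**Step 4: right translations.** The goal is the analogue of (1). Put $q(y)=\frac12\sum_{i<j}\omega_{ij}y_iy_j$ and
$$\Lambda=\sum_{i<j}\omega_{ij}\,c_i(w)\,y_j,\qquad\kappa=q(c(w))=\tfrac12\sum_{i<j}\omega_{ij}\,c_i(w)c_j(w)\in\mathbb C[w].$$
By BCH in the two-step nilpotent algebra $\mathfrak n_1\oplus\mathbb Cf_\theta$,
$$\prod_ie^{y_if_{\gamma_i}}=\exp\Bigl(\sum_iy_if_{\gamma_i}+q(y)f_\theta\Bigr).$$
Since $le^{tf_a}=e^{t\,\mathrm{Ad}(l)f_a}l$, we get
$$ue^{tf_a}=e^{zf_\theta}\exp\Bigl(\sum_i y_if_{\gamma_i}+q(y)f_\theta\Bigr)\exp\Bigl(t\sum_i c_if_{\gamma_i}\Bigr)\,l .$$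
The bracket of $\sum y_if_{\gamma_i}$ with $\sum c_jf_{\gamma_j}$ is $\sum_{i<j}\omega_{ij}(y_ic_j-y_jc_i)f_\theta$. So the new coordinates are $w'=w$, $y'=y+tc$, and
$$z'=z+q(y)+\tfrac t2\sum_{i<j}\omega_{ij}(y_ic_j-y_jc_i)-q(y+tc).$$
Insert $q(y+tc)=q(y)+\frac t2\sum_{i<j}\omega_{ij}(y_ic_j+c_iy_j)+t^2q(c)$. The terms $y_ic_j$ cancel and the terms $y_jc_i$ add up to $-t\Lambda$. Also $\Lambda$ is linear in $y$, and replacing $y$ by $c$ in it gives $2\kappa$. Therefore
$$u\mapsto ue^{tf_a}:\quad z\mapsto z-t\Lambda-t^2\kappa,\quad y_i\mapsto y_i+tc_i,\quad w\mapsto w,\quad\Lambda\mapsto\Lambda+2t\kappa.\tag{2}$$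
For $j\ne a$ we have $le^{tf_j}\in U_0^-$, so $u\mapsto ue^{tf_j}$ fixes $z$ and all $y_i$.

**Step 5: an ordering with $\kappa\ne0$.** We need the quadratic term in (2) to be present. Order $\Phi_1$ pair by pair, starting with $\gamma_1=\alpha_a$, $\gamma_2=\theta-\alpha_a$. Only pairs contribute to $\kappa$. Inside each further pair the order is free, and reversing it changes the sign of the contribution of that pair. So $\kappa=\frac12(\omega_{12}c_1c_2+\sum_p\pm P_p)$ with independent signs. The average over all signs is $\frac12\omega_{12}c_1c_2$, which is nonzero because $c_1=1$, $c_2\not\equiv0$ and $\omega_{12}\ne0$. So some choice gives $\kappa\ne0$. Fix such an ordering. The coefficient of $y_2$ in $\Lambda$ is $\omega_{12}c_1=\omega_{12}\ne0$, so $\Lambda\ne0$, and by (2)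
$$\deg_az=2,\qquad\deg_jz=0\ (j\ne a),\qquad\deg_a\kappa=0,\qquad\deg_a\Lambda=1.\tag{3}$$

For $\mathrm{Sp}_4$ the ordering is forced: $\gamma_1=\alpha$, $\gamma_2=\alpha+\beta$, $\eta_1=\beta$. With the normalization of Section 4, $c=(1,w)$, $\Lambda=y_2$, $\kappa=\frac12w\ne0$, and (2) becomes (1). So $S,S'$ are exactly the sequences of Theorem 3, and Theorem 3 is the case $G=\mathrm{Sp}_4$ of what follows.

## 7. Elements of $\Gamma$ that approach the wall $2k=m\lambda_a$

From now on all $\lambda_j\ge1$, and $\Gamma$ is $\Gamma(S,\mathrm{lex},\lambda)$ or $\Gamma(S',\mathrm{rlex},\lambda)$. Let $w^{\kappa_0}$ be the minimal monomial of $\kappa$ with respect to lex, resp. rlex, on $w$-exponents.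

**Step 6: two invariant functions.** These are the ingredients of $\Phi_n$. Put
$$D=2\kappa y_1-\Lambda,\qquad\Delta=\Lambda^2+4\kappa z.$$
The second is the discriminant of the quadratic $z-t\Lambda-t^2\kappa$ in $t$. By (2) and $c_1=1$, both are invariant under $u\mapsto ue^{tf_a}$:
$$2\kappa(y_1+t)-(\Lambda+2t\kappa)=D,\qquad(\Lambda+2t\kappa)^2+4\kappa(z-t\Lambda-t^2\kappa)=\Delta.$$
So $\deg_aD=\deg_a\Delta=0$. Choose an integer $e\ge1$ with $\deg_jD\le e$, $\deg_j\Lambda\le e$ and $\deg_j\Delta\le2e$ for all $j\ne a$. (For $\mathrm{Sp}_4$, in the normalization of Section 4, $D=wy_1-y_2$ and $\Delta=y_2^2+2wz$ have degree $1$ along $f_\beta$, and $\Lambda=y_2$ has degree $0$, so $e=1$ works.)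

**Step 7: the functions $\Phi_n$.** They restrict to $(2\kappa y_1)^n$ on $\{z=0\}$ and have degree at most $1$ along $f_a$. Write $(X+T)^n=A_n(X,T^2)+T\,B_n(X,T^2)$ with polynomials $A_n,B_n$, and set
$$\Phi_n=A_n(D,\Delta)+\Lambda B_n(D,\Delta).$$
By (3) and Step 6, $\deg_a\Phi_n\le1$. For $j\ne a$, the terms are multiples of $D^{n-2i}\Delta^i$ and of $\Lambda D^{n-2i-1}\Delta^i$, of degree at most $(n-2i)e+2ie=ne$ and $e+(n-2i-1)e+2ie=ne$. So $\deg_j\Phi_n\le ne$. Since $\Delta|_{z=0}=\Lambda^2$,
$$\Phi_n|_{z=0}=(D+\Lambda)^n=(2\kappa y_1)^n.$$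

**Step 8: points of $\Gamma$ and their limit.** For $n\ge1$ let $m=en$ and $k_m=\lceil m\lambda_a/2\rceil-1$. Then $k_m\ge0$, and $2k_m+1\le m\lambda_a$ (it equals $m\lambda_a-1$ or $m\lambda_a$ according to parity). The function $z^{k_m}\Phi_n$ satisfies $\deg_a\le2k_m+1\le m\lambda_a$, and $\deg_j\le ne=m\le m\lambda_j$ for $j\ne a$. By Lemma 1 it comes from $V(m\lambda)^*$.

Its smallest $z$-exponent is $k_m$, and the coefficient of $z^{k_m}$ is $2^n\kappa^ny_1^n$, in which all monomials have $y$-exponent $n\epsilon_1$ and the minimal $w$-exponent is $n\kappa_0$. Since $z$ is compared first,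
$$(m;\ k_m;\ n\epsilon_1;\ n\kappa_0)\in\Gamma,\qquad m=en.$$
Dividing by $m$ and letting $n\to\infty$, these points converge to the rational point
$$p=\bigl(1;\ \tfrac{\lambda_a}2;\ \tfrac1e\epsilon_1;\ \tfrac1e\kappa_0\bigr).\tag{4}$$

## 8. No element of $\Gamma$ lies on the ray through $p$

**Step 9: what finite generation would give.** Suppose $\Gamma$ is finitely generated. The cone $\mathbb R_{\ge0}\Gamma$ is then spanned by finitely many integral vectors, so it is closed, and it contains $p$. By Carathéodory's theorem $p$ is a nonnegative combination of linearly independent generators; as $p$ and the generators are rational, so are the coefficients. Clearing denominators, $Mp\in\Gamma$ for some $M\ge1$, which we may take divisible by $2e$. Thus there is $0\ne\varphi\in R_{M\lambda}$ with value $(k;\ n\epsilon_1;\ n\kappa_0)$, where $k=M\lambda_a/2$ and $n=M/e\ge1$.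

**Step 10: invariance along the lines $ue^{tf_a}$.** Since $z$ is compared first, $\varphi=z^k\psi$ with $\psi\in\mathbb C[z,y,w]=\mathbb C[U^-]$, and $\psi_0:=\psi|_{z=0}\ne0$ has minimal monomial $y_1^nw^{n\kappa_0}$. By (3), $\deg_a\psi=\deg_a\varphi-2k\le M\lambda_a-2k=0$. So $\psi(ue^{tf_a})=\psi(u)$ identically, that is,
$$\psi(z-t\Lambda-t^2\kappa,\ y+tc,\ w)=\psi(z,y,w).$$

**Step 11: the involution.** We compare the two points of such a line with $z=0$. Put $z=0$ and $t=-\Lambda/\kappa$, which is legitimate since $\kappa\ne0$. The first argument becomes $\Lambda^2/\kappa-\Lambda^2/\kappa=0$, so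
$$\psi_0\Bigl(y-\frac\Lambda\kappa\,c,\ w\Bigr)=\psi_0(y,w)\quad\text{in }\mathbb C(w)[y].\tag{5}$$
The substitution in (5) is linear in $y$ over $\mathbb C(w)$, so it preserves the homogeneous components in $y$. Hence (5) also holds for the component $\psi_n$ of $\psi_0$ that is homogeneous of degree $n$ in $y$. This component contains the monomial $y_1^nw^{n\kappa_0}$, which is minimal among the monomials of $\psi_0$.

**Step 12: the contradiction for lex.** Here $y$ is compared before $w$, so every monomial $y^bw^d$ of $\psi_n$ satisfies $b\ge_{\mathrm{lex}}(n,0,\dots,0)$. So $b_1\ge n$, and $|b|=n$ forces $b=(n,0,\dots,0)$. Thus $\psi_n=g(w)y_1^n$ with $g\ne0$. Since $c_1=1$, (5) gives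
$$\Bigl(y_1-\frac\Lambda\kappa\Bigr)^n=y_1^n .$$
By unique factorization in $\mathbb C(w)[y]$ (or by factoring the difference of the two sides), $y_1-\Lambda/\kappa=\zeta y_1$ with a root of unity $\zeta$, so $\Lambda\in\mathbb C(w)y_1$. But $\Lambda\ne0$, and $\Lambda$ involves only $y_j$ with $j\ge2$. This is a contradiction.

**Step 13: the contradiction for rlex.** Now $w$ is compared before $y$, so $\psi_n$ may contain many $y$-monomials, and we must use the $w$-exponents. Write $\psi_n=\sum_{|b|=n}g_b(w)y^b$. All $w$-exponents occurring in any $g_b$ are $\ge_{\mathrm{rlex}}n\kappa_0$, and $w^{n\kappa_0}$ occurs in $g_{(n,0,\dots,0)}$ with a coefficient $g\ne0$.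

We evaluate $\psi_n$ on a family of vectors on which the involution is a sign change. View $\Lambda$ as a linear form in $y$ over $\mathbb C(w)$. Then $\Lambda(\epsilon_1)=0$ and $\Lambda(c)=2\kappa$. So the substitution in (5) maps $\epsilon_1+sc$ to
$$\epsilon_1+sc-\frac{2s\kappa}\kappa\,c=\epsilon_1-sc .$$
Hence
$$F(s):=\psi_n(\epsilon_1+s\,c(w),\,w)=\sum_bg_b(w)\,(1+s)^{b_1}\prod_{i\ge2}(s\,c_i(w))^{b_i}\in\mathbb C[w][s]$$
satisfies $F(s)=F(-s)$.

Consider the coefficient of $w^{n\kappa_0}$ in $F$. The term $b=(n,0,\dots,0)$ contributes $g(1+s)^n$. Any other $b$ has $b_i>0$ for some $i\ge2$. Since $c_i(0)=0$ for $i\ge2$, every $w$-exponent in $g_b\prod_{i\ge2}c_i^{b_i}$ is the sum of an exponent $\ge_{\mathrm{rlex}}n\kappa_0$ and a nonzero vector of $\mathbb N^d$. Nonzero vectors of $\mathbb N^d$ are $>_{\mathrm{rlex}}0$, so these exponents are $>_{\mathrm{rlex}}n\kappa_0$ and do not contribute. So $g(1+s)^n$ is even in $s$. But its $s^1$-coefficient is $ng\ne0$. This is a contradiction.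

Hence $\Gamma$ is not finitely generated. This proves Theorems 3 and 4, and the conjecture is disproved. $\blacksquare$

In rank at most $2$ the picture is complete.

**Corollary 5.** For groups of rank $\le2$, the conjecture holds exactly for $SL_2$ and $SL_3$.

**Proof.** The types of rank at most $2$ are $A_1$, $A_2$, $B_2=C_2$ and $G_2$. For $A_1$ and $A_2$ the conjecture holds by Theorem 2, and for the other two types it fails by Theorem 4. $\square$
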